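# Hyperconvexity from local weak barriers at every boundary point

## 1. Plurisubharmonic functions, weak barriers, hyperconvex domains

Throughout, $\Omega\Subset\mathbb C^n$ means that $\Omega$ is a bounded domain (connected open set). More generally, $A\Subset X$ means that the closure of $A$ is a compact subset of $X$. We write $B(y,r)$ for the open Euclidean ball and $D$ for the open unit disc in $\mathbb C$. "Usc" and "lsc" mean upper and lower semicontinuous. An usc function attains its maximum on a nonempty compact set, and an lsc function attains its minimum there.

**Definition (plurisubharmonic).** A function $f:D'\to[-\infty,\infty)$ on an open set $D'\subset\mathbb C^n$, or on an open subset of a complex manifold, is *plurisubharmonic* (psh), written $f\in PSH(D')$, if it is usc and its restriction to every complex line (in local coordinates) is subharmonic. We allow $f\equiv-\infty$ on a component of $D'$; nothing below depends on this. A function is *pluriharmonic* if it is locally the real part of a holomorphic function; it is then psh, and so is its negative. A $C^2$ function is *strictly psh* if its complex Hessian in local coordinates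 is positive definite at every point.

For example, $\log|g|$ is psh for $g$ holomorphic, $\mathrm{Re}\,g$ is pluriharmonic, and $|z|^2$ is strictly psh on $\mathbb C^n$, since its complex Hessian is the identity.

**Definition (weak barrier).** Let $y\in\partial\Omega$. A *local weak barrier* at $y$ is a function $b\in PSH(\Omega\cap U)$, where $U$ is a neighborhood of $y$, such that $b<0$ and $\lim_{z\to y}b(z)=0$. It is *global* if $U\supset\Omega$.

The word "weak" is there because nothing prevents $b$ from tending to $0$ at other boundary points as well. Here are three examples.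

1. In the bidisc $D^2$, at a point $(\zeta_1,\zeta_2)$ with $|\zeta_1|=1$ and $|\zeta_2|\le 1$, the function $\log|z_1|$ is a global weak barrier. It tends to $0$ at all boundary points $(\zeta_1,w)$, $|w|\le1$, at once.
2. Take the slit disc $D\setminus[0,\frac12]$. At a point $x_0\in(0,\frac12)$, let $U$ be a small disc about $x_0$ that contains neither endpoint of the slit. Then $-|\mathrm{Im}\,z|$ is harmonic on each of the two halves of $U\setminus\mathbb R$, negative, and tends to $0$ at $x_0$. At the endpoint $0$, let $U=B(0,\frac12)$. Points of $\Omega\cap U$ avoid $[0,\infty)$, so $-\mathrm{Im}\sqrt z$, with the branch satisfying $\mathrm{Im}\sqrt z>0$, is a negative harmonic function, and $|\mathrm{Im}\sqrt z|\le|z|^{1/2}\to0$. At $\frac12$ use $-\mathrm{Im}\sqrt{\frac12-z}$ in the same way, and at $|z|=1$ use $\log|z|$. So every boundary point has a local weak barrier.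
3. In the punctured disc $D\setminus\{0\}$ the boundary point $0$ has no local weak barrier. If $b<0$ were one on $0<|z|<\delta$, then $b$, being bounded above, would extend to a subharmonic function on $|z|<\delta$ whose value at $0$ is $\limsup_{z\to0}b(z)=0$. The extension is $\le0$ and attains $0$ at an interior point, so by the maximum principle it is $\equiv0$. This contradicts $b<0$.

**Definition (hyperconvex).** A domain $\Omega$ is *hyperconvex* if it admits a negative psh exhaustion function: some $\rho\in PSH(\Omega)$ with $\rho<0$ in $\Omega$ and $\{z\in\Omega:\rho(z)<c\}\Subset\Omega$ for every $c<0$.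

By a theorem of Kerzman and Rosay, $\rho$ may equivalently be required to be continuous; we shall not need this. The unit ball is hyperconvex with $\rho=|z|^2-1$, and the polydisc with $\rho=\max_j|z_j|^2-1$. The punctured disc is not hyperconvex, by example 3 and the following reformulation.

**Lemma 1.** Let $\Omega$ be a relatively compact domain in $\mathbb C^n$ (or in a complex manifold) and let $\rho\in PSH(\Omega)$, $\rho<0$. Then $\rho$ is an exhaustion in the above sense if and only if $\rho(z)\to0$ as $z\to\zeta$, for every $\zeta\in\partial\Omega$.

*Proof.* Suppose $\rho$ is an exhaustion and $c<0$. Then $c\le\rho<0$ outside a compact subset of $\Omega$, and such a set stays away from $\partial\Omega$; as $c<0$ is arbitrary, $\rho\to0$ at each $\zeta$. Conversely, suppose $\rho\to0$ at every boundary point, and that $\{\rho<c\}$ is not relatively compact in $\Omega$ for some $c<0$. Since $\overline\Omega$ is compact, there are $z_j\in\Omega$ with $\rho(z_j)<c$ and $z_j\to\zeta\in\partial\Omega$, which contradicts $\rho(z_j)\to0$. $\square$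

We use these textbook facts.

- (F1) Sums, positive multiples and maxima of finitely many psh functions are psh.
- (F2) Maximum principle: a psh function on a connected open set that attains its maximum is constant. In particular, if $f$ is subharmonic near a closed disc, its maximum over the disc is attained on the boundary circle.
- (F3) If $\mathcal F\subset PSH(\Omega)$ is nonempty and locally uniformly bounded above, the usc regularization $(\sup_{f\in\mathcal F}f)^*$ is psh.
- (F4) A subharmonic function that is bounded above on $0<|w|<\delta$ extends to a subharmonic function on $|w|<\delta$, with value $\limsup_{w\to0}$ at $0$.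

We also need the gluing lemma, whose proof is short.

**Lemma 2 (gluing).** Let $D_1\subset D_2$ be open, $u\in PSH(D_2)$, $s\in PSH(D_1)$, and suppose
$$\limsup_{D_1\ni z\to\zeta}s(z)\le u(\zeta)\qquad\text{for all }\zeta\in D_2\cap\partial D_1 .$$
Then $w=\max(u,s)$ on $D_1$, $w=u$ on $D_2\setminus D_1$, is psh on $D_2$.

*Proof.* On $D_1$ and on $D_2\setminus\overline{D_1}$ this is clear. At $\zeta\in D_2\cap\partial D_1$ the hypothesis and the upper semicontinuity of $u$ give $\limsup_{z\to\zeta}w(z)\le u(\zeta)=w(\zeta)$, so $w$ is usc. For the mean value inequality at such a $\zeta$, on any small circle about $\zeta$ in a complex line, $w(\zeta)=u(\zeta)$ is at most the mean of $u$, which is at most the mean of $w$ because $w\ge u$. $\square$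

We can now state the question, as it is posed in "The Complex Monge-Ampère Operator In Pluripotential Theory": *if every boundary point of a domain $\Omega\Subset\mathbb C^n$ admits a local weak barrier, is $\Omega$ hyperconvex?*

The answer is yes.

**Theorem 1.** Let $\Omega\Subset\mathbb C^n$ be a domain. The following are equivalent:

(i) $\Omega$ is hyperconvex;

(ii) every boundary point admits a global weak psh barrier;

(iii) every boundary point admits a local weak psh barrier.

## 2. The largest competitor, and the case of global barriers

If finitely many negative functions $b_1,\dots,b_k\in PSH(\Omega)$ are such that at each boundary point at least one of them tends to $0$, then $\max_jb_j$ is negative, psh, and tends to $0$ at every boundary point. By Lemma 1, $\Omega$ is hyperconvex. This covers the polydisc, with $b_j=\log|z_j|$.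

With infinitely many barriers one wants a supremum, but a supremum of negative functions may be identically $0$: think of $\frac1j\log|z|$ on the part $|z|>0$ of the disc. The remedy is to fix an upper bound on a small set.

Let $\Omega$ be a relatively compact domain in $\mathbb C^n$, or in a complex manifold, and let $B_0\Subset\Omega$ be open and nonempty. Put
$$\mathcal F=\{f\in PSH(\Omega): f\le0\text{ in }\Omega,\ f\le-1\text{ on }B_0\},\qquad u=\sup_{f\in\mathcal F}f .$$
We call $u$ the *extremal function* of $B_0$.

**Lemma 3.** If $\partial\Omega\neq\emptyset$, then $u\in\mathcal F$, so $u$ is the largest element of $\mathcal F$. Moreover $-1\le u<0$ in $\Omega$, and $u=-1$ on $B_0$.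

*Proof.* The constant $-1$ lies in $\mathcal F$, so $u\ge-1$ and $\mathcal F\ne\emptyset$. By (F3), $u^*$ is psh, and $u^*\le0$. Since $B_0$ is open and $u\le-1$ on it, $u^*\le-1$ on $B_0$. Hence $u^*\in\mathcal F$, so $u^*\le u\le u^*$, and $u=u^*\in\mathcal F$. On $B_0$ we have $-1\le u\le-1$. If $u$ were $0$ somewhere, it would attain its maximum in the connected set $\Omega$ and be constant by (F2), contradicting $u=-1$ on $B_0$. $\square$

**Example.** Let $\Omega=B(0,1)$ and $B_0=B(0,t)$, $0<t<1$. Then $u=\max\big(\frac{\log|z|}{\log(1/t)},-1\big)$. This function is in $\mathcal F$. Conversely, let $f\in\mathcal F$ and $0<t'<t$. On a complex line through $0$, with $\lambda$ the coordinate for which $|\lambda|=|z|$, the function $f-\frac{\log|\lambda|}{\log(1/t')}$ is subharmonic on $t'<|\lambda|<1$, with $\limsup\le0$ at the outer circle (there $f\le0$) and at the inner circle (there $f\le-1$ nearby, and the subtracted term tends to $-1$). So it is $\le0$. Let $t'\to t$ to get $f\le\frac{\log|z|}{\log(1/t)}$ for $t<|z|<1$; at $|z|=t$ apply the inequality with $t'$ and let $t'\to t$ again. For $|z|<t$ we have $f\le-1$ by definition.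

Global barriers now suffice, with almost no work. If $b$ is a global weak barrier at $y$, then $b$ is usc and negative on the compact set $\overline{B_0}$, so $b\le-\delta$ there for some $\delta>0$. Then $b/\delta\in\mathcal F$, so $b/\delta\le u<0$ and $u(z)\to0$ as $z\to y$. If this holds at every $y\in\partial\Omega$, then $u$ is a negative psh exhaustion by Lemma 1. This proves (ii)⇒(i) in Theorem 1. For instance, a bounded convex domain is hyperconvex: at $\zeta\in\partial\Omega$ there is a supporting hyperplane with outer normal $\nu$, and $\mathrm{Re}\langle z-\zeta,\nu\rangle$ is a global weak barrier.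

The whole difficulty is the passage from local to global.

## 3. A single barrier cannot be globalized

Let $b\in PSH(\Omega\cap U)$ be a local weak barrier at $y$, and let $B$ be a ball about $y$ with $\overline B\subset U$. The obvious plan is to cut $b$ off. Suppose that
$$b\le-\delta<0\quad\text{on }\Omega\cap\partial B .\tag{1}$$
Then $\limsup_{z\to\zeta} b(z)/\delta\le b(\zeta)/\delta\le-1$ for $\zeta\in\Omega\cap\partial B$. By Lemma 2, the function equal to $\max(b/\delta,-1)$ on $\Omega\cap B$ and to $-1$ on $\Omega\setminus B$ is psh. It is a global weak barrier at $y$, and Section 2 finishes the proof.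

The plan stops at (1). On compact subsets of $\Omega\cap\partial B$ the bound holds, because $b$ is usc and negative. But $b$ may tend to $0$ at points of $\partial\Omega\cap\partial B$. This happens already for $b=\log|z_1|$ in the bidisc at $y=(1,0)$: the point $(1,r)$ lies on the sphere of radius $r<1$ about $y$, and $b\to0$ there. Subtracting a multiple of $|z-y|^2$ would restore (1) but destroy plurisubharmonicity in general.

No cleverer treatment of one point will do, as the following example shows.

**Example 1 (a local barrier with no global one).** Let
$$\Omega=D^2\setminus\{(x,w):x\in[0,\tfrac12],\ |w|\le\tfrac12\},\qquad z_0=(0,0)\in\partial\Omega .$$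

*$\Omega$ is a domain.* It is open, since the removed set is compact. The set $(D\setminus[0,\frac12])\times D$ is connected and contained in $\Omega$. Any other point $(x,w)\in\Omega$ has $x\in[0,\frac12]$ and hence $|w|>\frac12$, so it is joined to that set inside $D\times\{w\}\subset\Omega$.

*There is a local weak barrier at $z_0$.* A point $(z,w)\in\Omega\cap B(0,\frac14)$ has $|w|<\frac12$ and $|z|<\frac14$, so $z\notin[0,\infty)$. With the branch $\mathrm{Im}\sqrt z>0$, the function $-\mathrm{Im}\sqrt z$ is pluriharmonic, negative, and tends to $0$ at $z_0$.

*There is no global weak barrier at $z_0$.* Let $f\in PSH(\Omega)$, $f<0$. The compact set $K=\{|z|\le\frac14,\ |w|=\frac34\}$ lies in $\Omega$, so there is $c>0$ with $f\le-c$ on $K$. For $j\ge4$ the disc $\{-1/j\}\times\{|w|\le\frac34\}$ lies in $\Omega$, and its boundary circle lies in $K$. By (F2), $f(-1/j,0)\le-c$. As $(-1/j,0)\to z_0$, $f$ does not tend to $0$ at $z_0$.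

So the statement "a local barrier at $y$ gives a global barrier at $y$" is false, and a proof of Theorem 1 must use the barriers at all boundary points simultaneously. (By Theorem 1, some boundary point of this $\Omega$ must lack a local weak barrier.)

## 4. A boundary minimum with quadratic room

A global object is available: the extremal function $u$. We want $u\to0$ at $\partial\Omega$. For $\zeta\in\partial\Omega$ put
$$v(\zeta)=\liminf_{\Omega\ni z\to\zeta}u(z)\in[-1,0].\tag{2}$$
Since $u<0$, we have $u\to0$ at $\zeta$ exactly when $v(\zeta)=0$.

Since $u$ is the largest element of $\mathcal F$, a contradiction arises as soon as we can push $u$ up near one boundary point. Suppose $v$ is not identically $0$, and look at a point $y$ where $v$ is smallest, $v(y)=-a<0$. This is a sensible place to push, because everywhere else on $\partial\Omega$ we have $v\ge-a$. Let $b$ be a local weak barrier at $y$ and try $s=-a+\eta+Ab$ with $\eta>0$ small and $A$ large. If $s\le u$ on $\Omega\cap\partial B$, then $\max(u,s)$ glues with $u$ to an element of $\mathcal F$, so $u\ge s$ near $y$. Letting $z\to y$ gives $v(y)\ge-a+\eta$, a contradiction.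

Is $s\le u$ on $\Omega\cap\partial B$? Away from $\partial\Omega$ a large $A$ makes $Ab\le-1\le u$. Near a point $\zeta\in\partial\Omega\cap\partial B$ we know only $v(\zeta)\ge-a$. If $v(\zeta)=-a$ and $b\to0$ at $\zeta$, then $s\to-a+\eta$ there while $u$ takes values arbitrarily close to $-a$. The comparison fails, for every $A$ and every $\eta>0$. With $-\eta$ in place of $\eta$ the comparison works, but its conclusion $v(y)\ge-a-\eta$ contains nothing. What is missing is a strict inequality $v>-a$ on $\partial\Omega\cap\partial B$.

The remedy is to minimize $v-\sigma|\zeta|^2$ instead of $v$, with $\sigma>0$ small. For every $y$,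
$$|\zeta|^2-|y|^2=\ell(\zeta)+|\zeta-y|^2,\qquad \ell(z)=2\,\mathrm{Re}\langle z-y,y\rangle,\tag{3}$$
as one sees by expanding $|y+(\zeta-y)|^2$. The function $\ell$ is pluriharmonic and $\ell(y)=0$. At a minimum point $y$ of $v-\sigma|\zeta|^2$ we get $v(\zeta)\ge v(y)+\sigma\ell(\zeta)+\sigma|\zeta-y|^2$. The last term is the room we lacked: it equals $\sigma r^2$ on a sphere of radius $r$. The term $\sigma\ell$ costs nothing, since it may simply be added to the competitor $s$, which stays psh. Moreover $|\zeta|^2$ has the form (3) about every $y$, which matters because $y$ is known only after the perturbation has been chosen. For the same reason we need a barrier at every boundary point, although only the one at $y$ will be used.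

The minimum exists by the following lemma.

**Lemma 4.** Let $\Omega$ be a relatively compact domain in a complex manifold, and let $g:\Omega\to(-\infty,+\infty]$ be bounded below. Then $G(\zeta)=\liminf_{\Omega\ni z\to\zeta}g(z)$ is lsc on $\partial\Omega$.

*Proof.* Let $G(\zeta)>t$ and choose $t'$ with $G(\zeta)>t'>t$. There is an open neighborhood $W$ of $\zeta$ with $g>t'$ on $\Omega\cap W$. Every $\zeta'\in\partial\Omega\cap W$ then has $G(\zeta')\ge t'>t$. $\square$

## 5. Proof of Theorem 1

**Step 1. The easy implications (i)⇒(ii)⇒(iii).** If $\rho$ is a negative psh exhaustion, then by Lemma 1 $\rho\to0$ at every boundary point, so $\rho$ is a global weak barrier at every boundary point. A global weak barrier is in particular a local one.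

It remains to prove (iii)⇒(i). Assume (iii).

**Step 2. Reduction to a statement about boundary values.** The purpose is to replace hyperconvexity by $v\equiv0$. Let $B_0$ be an open ball with $\overline{B_0}\subset\Omega$, let $u$ be its extremal function, and let $v$ be as in (2). By Lemma 3, $u$ is psh and $-1\le u<0$. If $v\equiv0$ on $\partial\Omega$, then $u\to0$ at every boundary point, and by Lemma 1 $u$ is a negative psh exhaustion. So we must show $v\equiv0$. Suppose, on the contrary, that $v(y_0)<0$ for some $y_0\in\partial\Omega$.

**Step 3. Choice of the point $y$.** Here we find a boundary point where $v$ is negative and minimal with quadratic room. Let $R>0$ be such that $|z|\le R$ on $\overline\Omega$, and choose $\sigma>0$ with $\sigma R^2\le-v(y_0)/2$. By Lemma 4, $v-\sigma|\cdot|^2$ is lsc on the compact set $\partial\Omega$, so it attains its minimum at some $y\in\partial\Omega$. Then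
$$v(y)\le v(y_0)+\sigma(|y|^2-|y_0|^2)\le v(y_0)+\sigma R^2\le\tfrac12v(y_0)<0 .$$
Put $a=-v(y)\in(0,1]$. Minimality says $v(\zeta)\ge v(y)+\sigma(|\zeta|^2-|y|^2)$, that is, by (3),
$$v(\zeta)\ge-a+\sigma\ell(\zeta)+\sigma|\zeta-y|^2\qquad(\zeta\in\partial\Omega).\tag{4}$$

**Step 4. The ball $B$ and the pluriharmonic function $h$.** We fix the region in which $u$ will be enlarged, and a negative function $h$ that exceeds $v(y)$ at $y$ but lies below $v$ on the sphere. Let $b\in PSH(\Omega\cap U)$ be a local weak barrier at $y$, with $U$ open. Since $\ell$ is continuous with $\ell(y)=0$, and $y\notin\overline{B_0}$, we can choose $r>0$ so small that $B=B(y,r)$ satisfies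
$$\overline B\subset U,\qquad\overline B\cap\overline{B_0}=\emptyset,\qquad\sigma\ell\le\tfrac a4\ \text{ on }\overline B .$$
Put
$$\eta=\min\big(\tfrac a4,\tfrac{\sigma r^2}2\big)>0,\qquad h=-a+\sigma\ell+\eta .$$
Then $h$ is pluriharmonic, $h(y)=-a+\eta$, and $h\le-a+\frac a4+\frac a4=-\frac a2<0$ on $\overline B$.

**Step 5. Comparison on the sphere.** The aim is a constant $A>0$ for which $s=h+Ab$ satisfies $s\le u$ on $\Omega\cap\partial B$.

*Near $\partial\Omega$.* Let $S=\partial\Omega\cap\partial B$, a compact set. For $\zeta\in S$, (4) gives
$$v(\zeta)\ge-a+\sigma\ell(\zeta)+\sigma r^2>-a+\sigma\ell(\zeta)+\eta=h(\zeta).$$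
Choose $\tau$ with $v(\zeta)>\tau>h(\zeta)$. By the definition of $v$, $u>\tau$ at all points of $\Omega$ close to $\zeta$, and by continuity $h<\tau$ close to $\zeta$. So $\zeta$ has an open neighborhood on which $u>h$ at all points of $\Omega$. The union of these neighborhoods over $\zeta\in S$ is an open set $N\supset S$ (empty if $S$ is empty) with
$$u>h\quad\text{on }\Omega\cap N .$$

*Away from $\partial\Omega$.* Let $Q=(\overline\Omega\cap\partial B)\setminus N$. It is compact. A point of $Q$ cannot lie in $\partial\Omega$, since it would then lie in $S\subset N$. Hence $Q\subset\Omega\cap\partial B\subset\Omega\cap U$. Since $b$ is usc and negative, it is bounded above on $Q$ by a negative constant, and there is $A>0$ with $Ab\le-1$ on $Q$ (any $A>0$ if $Q=\emptyset$).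

Now set $s=h+Ab\in PSH(\Omega\cap U)$. The set $\Omega\cap\partial B$ is contained in $Q\cup(\Omega\cap\partial B\cap N)$. On $Q$ we have $s\le Ab\le-1\le u$, because $h<0$ on $\overline B$. On $\Omega\cap\partial B\cap N$ we have $s\le h<u$, because $b<0$. So $s\le u$ on $\Omega\cap\partial B$.

**Step 6. Gluing and the contradiction.** We now enlarge $u$ inside $\mathcal F$. Since $s$ is usc on $\Omega\cap U\supset\Omega\cap\overline B$, for $\zeta\in\Omega\cap\partial B$ we have $\limsup_{z\to\zeta}s(z)\le s(\zeta)\le u(\zeta)$. Every point of $\Omega$ on the boundary of $\Omega\cap B$ lies in $\Omega\cap\partial B$. So Lemma 2, with $D_2=\Omega$ and $D_1=\Omega\cap B$, shows that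
$$w=\begin{cases}\max(u,s)&\text{on }\Omega\cap B,\\ u&\text{on }\Omega\setminus B\end{cases}$$
is psh in $\Omega$. On $\Omega\cap B$ we have $s\le h<0$, so $w\le0$ in $\Omega$. Since $B\cap B_0=\emptyset$, $w=u\le-1$ on $B_0$. Thus $w\in\mathcal F$, and therefore $w\le u$. In particular
$$u\ge s=h+Ab\quad\text{on }\Omega\cap B .$$
Let $z\to y$. Since $b(z)\to0$ and $h(z)\to h(y)=-a+\eta$, we obtain $v(y)\ge-a+\eta>-a=v(y)$, a contradiction. Hence $v\equiv0$, and $\Omega$ is hyperconvex. $\blacksquare$

## 6. An exceptional set, and manifolds

The argument uses of $|z|^2$ only that it is strictly psh near $\partial\Omega$: in place of the pluriharmonic $\sigma\ell$ a psh function will do. Boundary points without barriers can be tolerated if a negative psh function $\varphi$ tends to $-\infty$ there: working with $u-\varepsilon\varphi$ makes the boundary function $+\infty$ at those points, so the minimum avoids them. On a complex manifold, barriers and hyperconvexity are defined as in Section 1.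

**Theorem 2.** Let $X$ be a complex manifold and $\Omega\Subset X$ a domain with $\partial\Omega\neq\emptyset$. Let $\psi$ be a $C^2$ strictly psh function on a neighborhood of $\partial\Omega$. Let $E\subset\partial\Omega$ be such that every point of $\partial\Omega\setminus E$ admits a local weak psh barrier. Let $\varphi\in PSH(\Omega)$, $\varphi<0$, satisfy $\lim_{z\to\zeta}\varphi(z)=-\infty$ for every $\zeta\in E$. Let $B_0\Subset\Omega$ be open and nonempty, and let $u$ be the extremal function of $B_0$. Then
$$\liminf_{\Omega\ni z\to\zeta}\big(u(z)-\varepsilon\varphi(z)\big)\ge0\qquad\text{for all }\zeta\in\partial\Omega,\ \varepsilon>0 .\tag{5}$$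
Consequently $u(z_j)\to0$ along every sequence $z_j\to\partial\Omega$ on which $\varphi$ is bounded below. In particular $u$ is a global weak barrier at every $y\in\partial\Omega$ with $\liminf_{z\to y}\varphi(z)>-\infty$. If $E=\emptyset$ (take $\varphi\equiv-1$), then $\Omega$ is hyperconvex.

Taking $X=\mathbb C^n$, $\psi=|z|^2$, $E=\emptyset$, $\varphi\equiv-1$ and letting $\varepsilon\to0$ in (5) gives back (iii)⇒(i) of Theorem 1. A first example with $E\ne\emptyset$ is $\Omega=D\setminus\{0\}$, $E=\{0\}$, $\varphi=\log|z|$. The point $0$ has no barrier, the points of the unit circle have the barrier $\log|z|$, and the theorem gives $u\to0$ at the unit circle.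

*Proof of Theorem 2.* By Lemma 3, $u$ is the largest element of $\mathcal F$, $-1\le u<0$, and $u=-1$ on $B_0$.

**Step 1. Choice of the point $y$.** We locate a minimum outside $E$. Fix $\varepsilon>0$ and put
$$G(\zeta)=\liminf_{\Omega\ni z\to\zeta}(u-\varepsilon\varphi)(z)\in[-1,+\infty],\qquad\zeta\in\partial\Omega,$$
where $-\varepsilon\varphi=+\infty$ at points with $\varphi=-\infty$. The bound $G\ge-1$ holds because $u\ge-1$ and $-\varepsilon\varphi>0$. By Lemma 4, $G$ is lsc. Since $u\ge-1$ and $\varphi\to-\infty$ at points of $E$, $G=+\infty$ on $E$.

Suppose (5) fails, so $G(y_0)=-m<0$ for some $y_0\in\partial\Omega$. Choose $\sigma>0$ with $2\sigma\max_{\partial\Omega}|\psi|\le m/2$, and let $y$ be a minimum point of the lsc function $G-\sigma\psi$ on the compact set $\partial\Omega$. Then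
$$G(y)\le G(y_0)+\sigma(\psi(y)-\psi(y_0))\le-m+\tfrac m2=-\tfrac m2<0 .$$
Hence $y\notin E$, so there is a local weak barrier at $y$. Put $a=-G(y)\in(0,1]$. Minimality gives
$$G(\zeta)\ge-a+\sigma(\psi(\zeta)-\psi(y))\qquad(\zeta\in\partial\Omega).\tag{6}$$

**Step 2. The substitute for (3), the ball and $h$.** We split off a quadratic term from $\psi$ so that what is left is still psh. Let $b\in PSH(\Omega\cap U)$ be a local weak barrier at $y$, with $U$ open, and let $x$ be holomorphic coordinates near $y$ with $x(y)=0$. The complex Hessian of $\psi$ in the coordinates $x$ is continuous and positive definite at $y$. So there is $\kappa>0$ such that all its eigenvalues are at least $\kappa$ near $y$, and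
$$p=\sigma\big(\psi-\psi(y)-\kappa|x|^2\big)$$
is psh near $y$. It is continuous and $p(y)=0$. Choose $r>0$ so small that, with $B=\{|x|<r\}$, the closure $\overline B=\{|x|\le r\}$ is compact and contained in $U$ and in an open set on which the coordinates are defined and $p$ is defined and psh, and
$$\overline B\cap\overline{B_0}=\emptyset,\qquad p\le\tfrac a4\ \text{ on }\overline B .$$
This is possible because $y\notin\overline{B_0}$ and $p(y)=0$. Put
$$\eta=\min\big(\tfrac a4,\tfrac{\sigma\kappa r^2}2\big)>0,\qquad h=-a+p+\eta .$$
Then $h$ is psh and continuous near $\overline B$, $h(y)=-a+\eta$, and $h\le-\frac a2<0$ on $\overline B$.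

**Step 3. Comparison on $\partial B$.** We seek $A>0$ such that
$$s=\varepsilon\varphi+h+Ab$$
satisfies $s\le u$ on $\Omega\cap\partial B$. For any $A>0$, $s$ is psh (or $\equiv-\infty$ on some components) on $\Omega\cap U'$, where $U'\subset U$ is an open neighborhood of $\overline B$ on which $p$ is psh.

Let $S=\partial\Omega\cap\partial B$, a compact set. On $\partial B$ we have $|x|=r$, so $\sigma(\psi-\psi(y))=p+\sigma\kappa r^2$ there. For $\zeta\in S$, (6) gives
$$G(\zeta)\ge-a+p(\zeta)+\sigma\kappa r^2>h(\zeta).$$
Choose $\tau$ with $G(\zeta)>\tau>h(\zeta)$. Near $\zeta$ we have $u-\varepsilon\varphi>\tau$ at points of $\Omega$ and $h<\tau$. Taking the union of such neighborhoods over $\zeta\in S$, chosen inside $U'$, gives an open $N\supset S$ with $u-\varepsilon\varphi>h$ on $\Omega\cap N$.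

The set $Q=(\overline\Omega\cap\partial B)\setminus N$ is compact. It contains no point of $\partial\Omega$, since such a point would be in $S\subset N$. So $Q\subset\Omega\cap U$, and as $b$ is usc and negative we can choose $A>0$ with $Ab\le-1$ on $Q$.

On $Q$, since $\varepsilon\varphi<0$ and $h<0$, we have $s\le Ab\le-1\le u$. On $\Omega\cap\partial B\cap N$, at points where $\varphi>-\infty$ we have $s\le\varepsilon\varphi+h<u$, and at points where $\varphi=-\infty$ we have $s=-\infty<u$. So $s\le u$ on $\Omega\cap\partial B$.

**Step 4. Gluing and the contradiction.** As before, we enlarge $u$ within $\mathcal F$. Since $s$ is usc near $\Omega\cap\overline B$, $\limsup_{z\to\zeta}s(z)\le s(\zeta)\le u(\zeta)$ for $\zeta\in\Omega\cap\partial B$. By Lemma 2, the function $w$ equal to $\max(u,s)$ on $\Omega\cap B$ and to $u$ on $\Omega\setminus B$ is psh. On $\Omega\cap B$ all three terms of $s$ are negative, so $s<0$ and $w\le0$. On $B_0$, which is disjoint from $B$, $w=u\le-1$. So $w\in\mathcal F$, $w\le u$, and therefore $s\le u$ on $\Omega\cap B$. This reads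
$$u-\varepsilon\varphi\ge h+Ab\quad\text{on }\Omega\cap B$$
(trivially where $\varphi=-\infty$). Let $z\to y$. The right side tends to $h(y)=-a+\eta$, so $G(y)\ge-a+\eta>-a=G(y)$, a contradiction. This proves (5).

**Step 5. The consequences.** We let $\varepsilon\to0$ in (5). Let $z_j\to\partial\Omega$ with $\varphi(z_j)\ge-C$ for all $j$. By compactness of $\overline\Omega$, every subsequence has a further subsequence converging to some $\zeta\in\partial\Omega$. Along it, by (5),
$$\liminf u(z_j)\ge\liminf\big(u-\varepsilon\varphi\big)(z_j)+\varepsilon\liminf\varphi(z_j)\ge-\varepsilon C$$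
for every $\varepsilon>0$. Since $u<0$, $u(z_j)\to0$ along this subsequence, and hence along the whole sequence.

If $\liminf_{z\to y}\varphi(z)>-\infty$, then $\varphi$ is bounded below on the part of $\Omega$ near $y$. So $u(z_j)\to0$ for every sequence $z_j\to y$, that is, $u$ is a global weak barrier at $y$. If $E=\emptyset$, the choice $\varphi\equiv-1$ is allowed. It gives $u\to0$ at every boundary point, and by Lemma 1 $u$ is a negative psh exhaustion. $\blacksquare$

## 7. The Hartogs triangle: one missing barrier

Example 1 showed that Theorem 1 has no version that works at one point at a time. The next example shows that the barrier hypothesis cannot be dropped even at a single point.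

**Example 2.** Let $\Omega=\{(z,w)\in\mathbb C^2:|z|<|w|<1\}$, the Hartogs triangle. Every boundary point except $0$ has a global weak barrier, but $\Omega$ is not hyperconvex.

*Barriers away from $0$.* A boundary point other than $0$ has $|z|=|w|\ne0$ or $|w|=1$. On $\Omega$ we have $w\neq0$ and $|z/w|<1$. In the first case $\max(\log|z/w|,-1)$ is psh and negative on $\Omega$, and tends to $0$ at the point. In the second case $\log|w|$ does.

*Failure of hyperconvexity.* Suppose $\rho$ is a negative psh exhaustion. The points $(0,w)$ with $0<|w|<1$ lie in $\Omega$, and they tend to $\partial\Omega$ as $w\to0$ and as $|w|\to1$. So $w\mapsto\rho(0,w)$ is negative and subharmonic on $0<|w|<1$, and it tends to $0$ as $w\to0$ and as $|w|\to1$. By (F4) it extends subharmonically to $|w|<1$, with value $\limsup_{w\to0}\rho(0,w)=0$ at the origin. The extension is $\le0$ and attains $0$ at an interior point, so it is $\equiv0$ by (F2). This contradicts $\rho<0$.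

*Agreement with Theorem 2.* Take $E=\{0\}$, $\psi=|z|^2+|w|^2$ and $\varphi=\log|w|$. Then $\varphi$ is negative and psh on $\Omega$, and $\varphi\to-\infty$ at $0$. At every other boundary point $w\ne0$, so $\varphi$ is bounded below nearby. Theorem 2 gives $u\to0$ at every boundary point except $0$.
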